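# Families of sets whose $t$-fold intersections are large

## 1. Critical sets and two exchanges

Look at these eight subsets of $\{1,2,3,4\}$:
$$\emptyset,\ \{1\},\ \{2\},\ \{3\},\ \{4\},\ \{2,3\},\ \{2,4\},\ \{3,4\}.$$
Any two of them have a union of at most $3$ elements. Pair every $Y\subseteq\{1,2,3\}$ with $Y\cup\{4\}$. For $Y=\emptyset,\{2\},\{3\}$ both sets of the pair are in the family. For $Y=\{1\}$ and $Y=\{2,3\}$ only $Y$ itself is in. There are two ways to repair this. We can add $\{1,4\}$ and delete $\{2,3\}$, which gives all $G\subseteq[4]$ with $|G\cap\{1,2,3\}|\le 1$. Or we can add $\{2,3,4\}$ and delete $\{1\}$, which gives all subsets of $\{2,3,4\}$. In both cases any two sets still have a union of at most $3$ elements, and in both cases the new family does not depend on whether $4$ is in the set: the last point has been removed from the problem. The whole proof grows out of this exchange, so we set it up in general first.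

**Notation.** $[n]=\{1,\dots,n\}$; $Y+x$ and $Y-x$ mean $Y\cup\{x\}$ and $Y\setminus\{x\}$. Fix integers $t\ge2$, $r\ge1$ and a real $p\in(0,\frac12]$, and put $u=1-p\ge p$ and $\beta=1/p\ge2$. Tuples of sets may contain repetitions.

**Definition (good family).** Let $A$ be a finite set with $|A|\ge r$. A family $\mathcal P\subseteq2^A$ is *good* on $A$ if any $t$ members of $\mathcal P$ have a union of size at most $|A|-r$.

**Definition (down-closed, right-shifted).** A family is *down-closed* if it contains every subset of each of its members. A family $\mathcal P$ of subsets of $[n]$ is *right-shifted* in $[n]$ if $x<y\le n$, $x\in G\not\ni y$ and $G\in\mathcal P$ imply $G-x+y\in\mathcal P$.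

The family of eight sets above is good for $n=4$, $t=2$, $r=1$. It is down-closed, and it is right-shifted: $\{2,3\}$ shifts only to $\{2,4\}$ and $\{3,4\}$, $\{2,4\}$ shifts only to $\{3,4\}$, and all singletons are present.

**Definition (measure).** For a finite set $A$ and $\mathcal G\subseteq2^A$ let
$$\nu_A(\mathcal G)=\sum_{G\in\mathcal G}u^{|G|}p^{|A|-|G|}.$$

This is the probability that a random subset of $A$, containing each point independently with probability $u$, belongs to $\mathcal G$. Splitting according to one point $y\in A$, with $E$ running over subsets of $A-y$, gives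
$$\nu_A(\mathcal G)=u\,\nu_{A-y}(\{E:E+y\in\mathcal G\})+p\,\nu_{A-y}(\{E:E\in\mathcal G\}).\tag{1}$$
In particular, if $\mathcal G=\{E,E+y:E\in\mathcal G'\}$ with $\mathcal G'\subseteq 2^{A-y}$, then $\nu_A(\mathcal G)=\nu_{A-y}(\mathcal G')$. For $p=\frac12$ the measure is just $|\mathcal G|/2^{|A|}$.

Let $M(n)$, for $n\ge r$, be the maximum of $\nu_{[n]}(\mathcal P)$ over all good $\mathcal P$ on $[n]$. If $\mathcal P'$ is good on $[n-1]$, then $\{Y,Y+n:Y\in\mathcal P'\}$ is good on $[n]$ and has the same measure. So $M(n)\ge M(n-1)$.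

**Definition (critical sets and exchanges).** Let $n>r$, $m=n-r$, and let $\mathcal P$ be good on $[n]$, down-closed and right-shifted. A set $Y\subseteq[n-1]$ is *critical* if $Y\in\mathcal P$ and $Y+n\notin\mathcal P$; $\mathcal P^*$ is the family of critical sets. A critical $Y$ is *small* if $|Y|<m/t$ and *large* if $|Y|>m/t$. The family $\mathcal P^+$ arises from $\mathcal P$ by adding $Y+n$ for all small critical $Y$ and deleting all large critical $Y$. The family $\mathcal P^-$ arises by adding $Y+n$ for all large critical $Y$ and deleting all small critical $Y$.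

In the example $m/t=\frac32$, the set $\{1\}$ is small and $\{2,3\}$ is large, and $\mathcal P^+,\mathcal P^-$ are the two families found there.

**Lemma 1.** $\mathcal P^+$ and $\mathcal P^-$ are good.

*Proof.* Take $t$ members $G_1,\dots,G_t$ of one of these families. If all are in $\mathcal P$, their union has size at most $m$; so assume that at least one is new. Put $Y_j=G_j-n$. All $Y_j$ are in $\mathcal P$: for $G_j\in\mathcal P$ because $\mathcal P$ is down-closed, for new $G_j$ because $Y_j$ is critical. If $|\bigcup Y_j|\le m-1$, then $|\bigcup G_j|\le m$. So suppose $|\bigcup Y_j|=m$. Then no $Y_j+n$ is in $\mathcal P$, since replacing $Y_j$ by it would give $t$ members of $\mathcal P$ with a union of size $m+1$. Hence all $Y_j$ are critical, and each $G_j$ is either a critical set that was kept or a new set $Y_j+n$.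

For $\mathcal P^+$ this means $|Y_j|\le m/t$ for all $j$, with strict inequality for the new one. So $\sum|Y_j|<m=|\bigcup Y_j|$, which is absurd.

For $\mathcal P^-$ this means $|Y_j|\ge m/t$ for all $j$, with strict inequality for the new one. So $\sum|Y_j|>m=|\bigcup Y_j|$, and some $x$ lies in $Y_a\cap Y_b$ with $a\ne b$. As $\mathcal P$ is right-shifted, $Y_a-x+n\in\mathcal P$. Replacing $Y_a$ by it, we do not lose $x$ (it is in $Y_b$) and we gain $n$: a union of size $m+1$ inside $\mathcal P$, a contradiction. $\square$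

**Lemma 2.** If moreover $\nu_{[n]}(\mathcal P)=M(n)$, then $\nu_{[n]}(\mathcal P^+)=M(n)$.

*Proof.* Let $s_0,l_0$ be the $\nu_{[n-1]}$-measures of the families of small and of large critical sets. By (1), adding $Y+n$ gains $u$ times, and deleting $Y$ costs $p$ times, the $\nu_{[n-1]}$-weight of $Y$. By Lemma 1 and maximality,
$$us_0-pl_0\le0,\qquad ul_0-ps_0\le0.$$
The sum is $(u-p)(s_0+l_0)\le0$. If $u>p$, then $s_0=l_0=0$. If $u=p$, the two inequalities say $s_0\le l_0\le s_0$. In both cases $us_0-pl_0=0$. $\square$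

So $\mathcal P^-$ has a single task: its existence shows that $\mathcal P^+$ loses nothing. In $\mathcal P^+$ the last point matters only for critical sets of size exactly $m/t$, and these exist only if $t$ divides $m=n-r$.

## 2. The intersection problem and its $p$-biased form

Here is what the exchange is for. Let $n,r,t$ be positive integers with $n\ge2$, $t\ge2$, $r\le n$, and let $\mathcal F$ be a family of subsets of $[n]$ such that any $t$ members, not necessarily distinct, have at least $r$ elements in common. How large can $\mathcal F$ be? One can take all sets containing $[1,r]$. More generally, for $h\ge0$ with $r+th\le n$, put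
$$\mathcal F(n,t,h)=\{F\subseteq[n]:|F\cap[1,r+th]|\ge r+(t-1)h\}.$$
Each member misses at most $h$ points of $[1,r+th]$, so $t$ members together miss at most $th$ of them and share at least $r$. The value $h=0$ is always admissible.

The paper "Families of finite sets satisfying an intersection condition" states the conjecture, by Erdős and its author, that one of these families is always largest. As known it lists the case $r=1$, which is trivial (cf. Erdős, Ko and Rado), the case $t=2$, which follows from a theorem of Katona, and the range $r\le 2^tt/150$. The proof below uses none of these. For $\mathcal F\subseteq2^{[n]}$ let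
$$\mu_p(\mathcal F)=\sum_{F\in\mathcal F}p^{|F|}(1-p)^{n-|F|},\qquad\text{so that }\mu_{1/2}(\mathcal F)=|\mathcal F|/2^n.$$

**Theorem 1 (the conjecture holds).** Let $n\ge2$, $t\ge2$, $1\le r\le n$. If $|F_1\cap\dots\cap F_t|\ge r$ for all $F_1,\dots,F_t\in\mathcal F\subseteq2^{[n]}$, then $|\mathcal F|\le\max_{h\ge0,\ r+th\le n}|\mathcal F(n,t,h)|$.

**Theorem 2.** Let $0<p\le\frac12$, $t\ge2$, $1\le r\le n$. Under the same hypothesis on $\mathcal F$, $\mu_p(\mathcal F)\le\max_{h\ge0,\ r+th\le n}\mu_p(\mathcal F(n,t,h))$. This is sharp, since the families $\mathcal F(n,t,h)$ satisfy the hypothesis.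

**Theorem 3 (which $h$ is optimal).** Let $\beta=1/p\ge2$ and, for $h\ge1$, with $N=r+th$,
$$g_h=\sum_{k=1}^{t-1}(\beta^k-1)\binom{N-k-1}{h-1}\Big/\binom{N-t}{h}.$$
The maximum in Theorem 2 is attained at the largest $h$ with $1\le h\le\frac{n-r}t$ and $g_h<1$, and at $h=0$ if there is none. In particular, if $n\ge r+t$ and $p=\frac12$, the maximum of $|\mathcal F|$ equals $2^{n-r}$ if and only if $r\le2^t-t-1$.

Theorem 1 is Theorem 2 for $p=\frac12$. To connect Theorem 2 with Section 1, pass to complements: $\mathcal P=\{[n]\setminus F:F\in\mathcal F\}$. Then $\mu_p(\mathcal F)=\nu_{[n]}(\mathcal P)$, and the hypothesis on $\mathcal F$ says exactly that $\mathcal P$ is good on $[n]$. The family $\mathcal F(n,t,h)$ becomes $\{G\subseteq[n]:|G\cap[r+th]|\le h\}$, which by repeated use of (1) has measure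
$$a_h=\nu_{[r+th]}(\{G\subseteq[r+th]:|G|\le h\}).$$
Note that $a_h$ does not depend on $n$. Theorem 2 is therefore the statement
$$M(n)=\max_{0\le h\le(n-r)/t}a_h\qquad(n\ge r),\tag{2}$$
in which "$\ge$" is clear. We prove (2) by induction on $n$.

## 3. Small cases by hand

*$n=r$.* The union of a member with itself must have size $0$, so only $\emptyset$ can be a member, and $M(r)=p^r=a_0$. This is the start of the induction.

*$n=r+1$.* Unions have size at most $1$, so all members lie inside one set $\{x\}$. The measure is at most $\nu(\{\emptyset,\{x\}\})=p^{r}(p+u)=p^r=a_0$. Only $h=0$ is admissible, so (2) holds.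

*$r=1$, $p=\frac12$.* Two members of $\mathcal F$ always intersect, so $\mathcal F$ contains at most one of $F$ and $[n]\setminus F$. Hence $|\mathcal F|\le2^{n-1}=|\mathcal F(n,t,0)|$.

*$n=4$, $t=2$, $r=2$, $p=\frac12$.* Unions of two members have size at most $2$. No member has three elements, and two different $2$-sets have a union of size at least $3$, so there is at most one $2$-set. If $\{a,b\}$ is a member, every other member lies inside it, which gives at most $4$ sets. If there is no $2$-set, the members are among $\emptyset$ and the four singletons, which gives at most $5$. So the maximum is $5$, and $M(4)=a_1=\frac5{16}>\frac4{16}=a_0$.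

*$h=0$ against $h=1$, $p=\frac12$.* Here $a_0=2^{-r}$ and $a_1=(r+t+1)2^{-(r+t)}$. So $a_1\le a_0$ if and only if $r\le2^t-t-1$, the threshold in Theorem 3.

## 4. A maximal family that is down-closed and right-shifted

The exchange of Section 1 needs a family with both properties. The next lemma supplies one of maximum measure.

**Lemma 3.** For every $n\ge r$ there is a good $\mathcal P$ on $[n]$ with $\nu_{[n]}(\mathcal P)=M(n)$ that is down-closed and right-shifted.

*Proof.* **Step 1: down-closed.** The down-closure of a good family is good, because shrinking sets shrinks unions. All weights are positive, so every good family of maximum measure equals its down-closure.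

**Step 2: the shift operator.** For $x<y$ let $S_{xy}(\mathcal P)$ arise from $\mathcal P$ by replacing, simultaneously, each $G\in\mathcal P$ with $x\in G\not\ni y$ and $G-x+y\notin\mathcal P$ by $G-x+y$. The replacing sets are distinct and not in $\mathcal P$, and sizes do not change, so the measure is preserved.

**Step 3: $S_{xy}$ preserves goodness.** Let $\mathcal P$ be good, $m=n-r$, let $G_1',\dots,G_t'\in S_{xy}(\mathcal P)$ and $U'=\bigcup G_i'$. Call $G_i'$ *new* if it is not in $\mathcal P$. Then $y\in G_i'\not\ni x$ and $G_i:=G_i'-y+x\in\mathcal P$. Call $G'_i$ *old* otherwise. If an old $G_i'$ has $x\in G_i'\not\ni y$, then it was not replaced, and so $G_i'-x+y\in\mathcal P$. If no $G_i'$ is new, $|U'|\le m$. Otherwise let $G_1'$ be new, say. Replace all new $G_i'$ by $G_i$, and let $U$ be the resulting union; its sets are in $\mathcal P$, so $|U|\le m$.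

If $x\notin U'$, then $U\supseteq(U'-y)+x$, which has $|U'|$ elements. If $x\in U'$ and some old member contains $y$, then $U$ still contains $y$, and it contains $x\in G_1$, so $U\supseteq U'$. If $x\in U'$ and no old member contains $y$, then $x$ lies in some old $G_j'$, since new members avoid $x$; and $y\notin G_j'$. Replace also this $G_j'$ by $G_j'-x+y\in\mathcal P$. The union of the resulting tuple contains $y$, contains $x\in G_1$, and has lost nothing else, so it contains $U'$. In all cases $|U'|\le m$.

**Step 4: termination.** A shift that changes $\mathcal P$ strictly increases $\sum_{G\in\mathcal P}\sum_{x\in G}x$, which is bounded. So starting from a good family of maximum measure we reach, after finitely many shifts, a good family of maximum measure that no $S_{xy}$ changes, that is, a right-shifted one. By Step 1 it is down-closed. $\square$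

## 5. Removing the last point when $t\nmid n-r$, and the block at $n=r+th$

**Lemma 4.** If $n>r$ and $t\nmid n-r$, then $M(n)=M(n-1)$.

*Proof.* Take $\mathcal P$ from Lemma 3. Since $m/t$ is not an integer, every critical set is small or large. For noncritical $Y\in\mathcal P$ both $Y,Y+n$ are in $\mathcal P^+$. For small critical $Y$ both are in, for large critical $Y$ neither is. If $Y\notin \mathcal P$, neither is in. So $\mathcal P^+=\{Y,Y+n:Y\in\mathcal P'\}$ for some $\mathcal P'\subseteq2^{[n-1]}$. For $Y_1,\dots,Y_t\in\mathcal P'$ the sets $Y_j+n$ are in the good family $\mathcal P^+$, so $|\bigcup Y_j|+1\le m$. Hence $\mathcal P'$ is good on $[n-1]$, and by Lemma 2 and (1), $M(n)=\nu_{[n]}(\mathcal P^+)=\nu_{[n-1]}(\mathcal P')\le M(n-1)$. The reverse inequality is known. $\square$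

If $t\nmid n-r$, the same $h$ are admissible for $n$ and for $n-1$, so the induction step of (2) is done. What remains is $n=r+th$ with $h\ge1$ and $m=th$. There Lemma 4 cannot hold in general: for $t=2$, $r=2$, $p=\frac12$ we saw $M(4)=\frac5{16}$, while $M(3)=M(2)=\frac14$. In the ball $\{G\subseteq[n]:|G|\le h\}$ the critical sets are exactly the $h$-subsets of $[n-1]$, all of size $m/t$. We cannot add all the sets $Y+n$: since $th\le n-1$, there are $t$ disjoint critical sets, and with $n$ their union would have $th+1$ elements. If we delete them all, we may lose measure. So the critical sets of size $h$ have a price, and we must show that it is at most the increment $a_h-a_{h-1}$ or some fraction of it.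

**From now on $n=r+th$, $h\ge1$, $m=th$,** and $\mathcal P$ is as in Lemma 3. The integers $n-1,\dots,n-t+1$ are not congruent to $r$ modulo $t$, so Lemma 4 gives
$$M':=M(n-t)=M(n-t+1)=\dots=M(n-1).$$

## 6. The families $\mathcal Q$, $\mathcal H$, $\mathcal K$ and full tuples

We record what $\mathcal P^+$ looks like. Let
$$\mathcal H=\{Y\in\mathcal P^*:|Y|=h\},\qquad\mathcal Q=\{Y\subseteq[n-1]:Y,\,Y+n\in\mathcal P^+\},\qquad\mathcal K=\mathcal Q\cup\mathcal H.$$
Then $\mathcal P^+=\{Y,Y+n:Y\in\mathcal Q\}\cup\mathcal H$, and $\mathcal Q\cap\mathcal H=\emptyset$, because for $Y\in\mathcal H$ the set $Y+n$ is neither in $\mathcal P$ nor added. By Lemma 2 and (1),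
$$M(n)=\nu_{[n-1]}(\mathcal Q)+p\,\nu_{[n-1]}(\mathcal H).\tag{3}$$
By the definition of $\mathcal P^+$, for $Y\subseteq[n-1]$:

- $Y\in\mathcal Q$ if and only if $|Y|<h$ and $Y\in\mathcal P$, or $|Y|\ge h$ and $Y+n\in\mathcal P$;
- $Y\in\mathcal K$ if and only if $|Y|\le h$ and $Y\in\mathcal P$, or $|Y|>h$ and $Y+n\in\mathcal P$.

*Examples.* Applied to the ball $\{|G|\le h\}$, the definitions give $\mathcal Q=\{|Y|\le h-1\}$, $\mathcal H=\{|Y|=h\}$, $\mathcal K=\{|Y|\le h\}$. For $\mathcal P=\{G:G\cap[r]=\emptyset\}$ there are no critical sets, and $\mathcal H=\emptyset$.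

We need three properties.

*$\mathcal Q$ and $\mathcal K$ are right-shifted in $[n-1]$.* Shifting preserves sizes, and each of the conditions "$Y\in\mathcal P$" and "$Y+n\in\mathcal P$" is preserved by shifts inside $[n-1]$.

*$\mathcal Q$ and $\mathcal K$ are down-closed.* Let $Y'\subseteq Y$. If $Y\in\mathcal P$ satisfies the first condition, so does $Y'$. If $Y+n\in\mathcal P$, then $Y'+n\in\mathcal P$ and $Y'\in\mathcal P$, so $Y'$ satisfies whichever condition its size asks for. Also, if $Z\in\mathcal K$, $|Z|=h$ and $z\in Z$, then $Z\in\mathcal P$, so $Z-z\in\mathcal P$ has size $h-1$ and $Z-z\in\mathcal Q$.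

*Unions.*
$$G_1,\dots,G_t\in\mathcal K,\ \text{some }G_i\in\mathcal Q\quad\Longrightarrow\quad\Big|\bigcup G_i\Big|\le th-1.\tag{4}$$
Indeed, all $G_j$ and also $G_i+n$ are in $\mathcal P^+$, which is good; so $|\bigcup G_j|+1\le th$.

**Definition (full tuple).** A *full tuple* is a $t$-tuple of pairwise disjoint members of $\mathcal H$. Its union has size $th$.

For the ball, every $t$-tuple of pairwise disjoint $h$-subsets of $[n-1]$ is full. Full tuples are what forbids adding $Z+n$ for $Z\in\mathcal H$. The next lemma says that at maximum measure one cannot destroy them cheaply.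

**Lemma 5.** Let $\mathcal U,\mathcal V\subseteq\mathcal H$ be disjoint, and suppose that every full tuple containing a member of $\mathcal U$ contains a member of $\mathcal V$. Then $|\mathcal U|\le|\mathcal V|$.

*Proof.* We claim that $(\mathcal P^+\setminus\mathcal V)\cup\{Z+n:Z\in\mathcal U\}$ is good. Take members $G_1,\dots,G_t$, at least one of the form $Z+n$ with $Z\in\mathcal U$, and put $Y_j=G_j-n\in\mathcal K$. If some $Y_j\in\mathcal Q$, then $|\bigcup Y_j|\le th-1$ by (4). Otherwise all $Y_j$ are in $\mathcal H\setminus\mathcal V$, since $\mathcal U\cap\mathcal V=\emptyset$. If their union had size $th$, they would be pairwise disjoint, hence a full tuple with a member in $\mathcal U$ and none in $\mathcal V$, which is excluded. So again $|\bigcup Y_j|\le th-1$, and $|\bigcup G_j|\le th$ in both cases.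

All members of $\mathcal H$ have the same $\nu_{[n-1]}$-weight, and the sets $Z+n$, $Z\in\mathcal U$, are not in $\mathcal P^+$. So maximality of $\nu(\mathcal P^+)=M(n)$ gives $u|\mathcal U|\le p|\mathcal V|$, and $p\le u$. $\square$

## 7. Stars: $t=2$ works at once, $t\ge3$ loses

To bound the price of $\mathcal H$ it is natural to keep only the members of $\mathcal H$ through one point. For $x\in[n-1]$ let $\mathcal R_x=\mathcal Q\cup\{Z\in\mathcal H:x\in Z\}$. Take $t$ members. If one is in $\mathcal Q$, the union has size at most $th-1$ by (4). Otherwise all are $h$-sets through $x$, and the union has size at most $t(h-1)+1\le th-1$. Since $th-1=(n-1)-r$, the family $\mathcal R_x$ is good on $[n-1]$, and $\nu_{[n-1]}(\mathcal R_x)\le M(n-1)=M'$. Average over the $n-1$ choices of $x$; each $Z\in\mathcal H$ contains $h$ of them. This gives $\nu(\mathcal Q)+\frac h{n-1}\nu(\mathcal H)\le M'$, and with (3),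
$$M(n)\le M'+\Big(p-\frac h{n-1}\Big)\nu_{[n-1]}(\mathcal H).\tag{5}$$

*For $t=2$ this is the right inequality.* For the ball, $\mathcal R_x$ becomes $\{E\subseteq[n-1]:|E-x|\le h-1\}$, of measure $\nu_{[n-2]}(|E|\le h-1)=a_{h-1}$. The same computation, now with equalities, gives
$$a_h-a_{h-1}=\Big(p-\frac h{n-1}\Big)\nu_{[n-1]}(\text{all }h\text{-sets}).$$
So (5) says $M(n)\le M'+\theta(a_h-a_{h-1})$ with $\theta=|\mathcal H|/\binom{n-1}h\in[0,1]$. We will see in Section 11 that a bound of this form finishes the proof.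

*For $t\ge3$ it is too weak.* Take $t=3$, $r=4$, $h=1$, $p=\frac12$, so $n=7$. Then $M'=M(4)=\frac1{16}=\frac8{128}$. With $|\mathcal H|=6$ allowed, the right side of (5) is $\frac8{128}+\big(\frac12-\frac16\big)\frac6{64}=\frac{12}{128}$, while $a_0=\frac8{128}$ and $a_1=\frac{1+7}{128}=\frac8{128}$. The loss is visible: $t$ members of $\mathcal H$ through $x$ have a union of at most $th-(t-1)$ elements, but goodness on $[n-1]$ asks only for $th-1$. The star part would be good on the smaller set $[n-t+1]$, where the allowed size is $(n-t+1)-r=th-(t-1)$. The obstacle is $\mathcal Q$: for it we only know the bound $th-1$. So $\mathcal Q$ must be thinned out while we go down from $[n-1]$ to $[n-t+1]$, and measure must not be lost on the way.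

What bound should we aim at? For the ball, $\mathcal Q=\{|Y|\le h-1\}$. If $q$ of the $t$ sets are in $\mathcal Q$, the others have size $h$, and the *excess* is $e=\sum|G_i|-|\bigcup G_i|$, then $|\bigcup G_i|\le th-(q+e)$. We cannot hope for this at once, but we can reach it capped at $k$, after $k-1$ further exchanges.

## 8. A chain of exchanges from $[n-1]$ to $[n-t+1]$

For $k\ge1$ let
$$A_k=[n-k],\quad y_k=n-k=\max A_k,\quad\mathcal H_k=\mathcal H\cap2^{A_k},\quad\mathcal L_k=\{Z\in\mathcal K:|Z|=h,\ Z\subseteq A_k\}\supseteq\mathcal H_k,$$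
and $\nu_k=\nu_{A_k}$. Since $\mathcal K$ is right-shifted, $\mathcal L_k$ is right-shifted in $A_k$. ($\mathcal H_k$ need not be: a shift of a member of $\mathcal H$ is in $\mathcal K$ but may be in $\mathcal Q$. This is why $\mathcal L_k$ is carried along.)

**Lemma 6.** There are families $\mathcal Q_k\subseteq2^{A_k}$ $(1\le k\le t-1)$, with $\mathcal Q_1=\mathcal Q$, such that:

1. $\mathcal Q_{k+1}\subseteq\mathcal Q_k$ (for $k\le t-2$), so $\mathcal Q_k\subseteq\mathcal Q$ and $\mathcal Q_k\cap\mathcal H=\emptyset$; $\mathcal Q_k$ is down-closed and right-shifted in $A_k$; and $Z\in\mathcal L_k$, $z\in Z$ imply $Z-z\in\mathcal Q_k$.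
2. If $G_1,\dots,G_t\in\mathcal Q_k\cup\mathcal L_k$, $q=\#\{i:G_i\in\mathcal Q_k\}$ and $e=\sum|G_i|-|\bigcup G_i|$, then $|\bigcup G_i|\le th-\min(k,q+e)$.
3. $\nu_{k+1}(\mathcal Q_{k+1})\ge\nu_k(\mathcal Q_k)+\nu_k(\mathcal H_k)-p\,\nu_{k+1}(\mathcal H_{k+1})$ for $1\le k\le t-2$.

*Proof.* **Step 1: $k=1$.** Property 1 was checked in Section 6. For property 2: if $q\ge1$, then (4) gives $|\bigcup G_i|\le th-1$. If $q=0$, all $G_i$ have size $h$ and $|\bigcup G_i|=th-e\le th-\min(1,e)$.

**Step 2: the exchange that defines $\mathcal Q_{k+1}$.** Let $\mathcal Q_k$ be given, $k\le t-2$, and $y=y_k$. Among the sets $E\subseteq A_{k+1}$ define three disjoint classes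
$$\mathbf a=\{E:E+y\in\mathcal Q_k\},\quad\mathbf b=\{E:E+y\in\mathcal L_k\setminus\mathcal Q_k\},\quad\mathbf c=\{E\in\mathcal Q_k:E+y\notin\mathcal Q_k\cup\mathcal L_k\}.$$
By property 1 for $k$, $\mathbf a\subseteq\mathcal Q_k$ (down-closed) and $\mathbf b\subseteq\mathcal Q_k$ (remove $y$ from a member of $\mathcal L_k$). Hence $\mathcal Q_k\cap2^{A_{k+1}}=\mathbf a\cup\mathbf b\cup\mathbf c$. Sets in $\mathbf b$ have size $h-1$. Let $\mathbf c_s$ and $\mathbf c_l$ be the sets in $\mathbf c$ of size $<h$ and of size $\ge h$. Put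
$$\mathcal Q_{k+1}=\mathbf a\cup\mathbf b\cup\mathbf c_s\ \ (\text{option s})\ \text{ if }\nu_{k+1}(\mathbf c_s)\ge\nu_{k+1}(\mathbf c_l),\qquad\mathcal Q_{k+1}=\mathbf a\cup\mathbf b\cup\mathbf c_l\ \ (\text{option l})\ \text{ otherwise.}$$
So $\mathbf c$ plays the part of the critical sets, and we keep the heavier half.

**Step 3: property 1 for $k+1$.** Clearly $\mathcal Q_{k+1}\subseteq\mathcal Q_k$. If $Z\in\mathcal L_{k+1}$ and $z\in Z$, then $Z\in\mathcal L_k$ and $Z-z+y\in\mathcal L_k$ by shifting, so $Z-z\in\mathbf a\cup\mathbf b\subseteq\mathcal Q_{k+1}$.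

*Option s.* The members of size $<h$ are exactly the members of $\mathcal Q_k\cap2^{A_{k+1}}$ of size $<h$. The members of size $\ge h$ are exactly the $E$ of size $\ge h$ with $E+y\in\mathcal Q_k$. Both parts are right-shifted in $A_{k+1}$ because $\mathcal Q_k$ is right-shifted. Let $E'\subseteq E\in\mathcal Q_{k+1}$. If $|E|<h$, then $E'\in\mathcal Q_k$ has size $<h$ and is a member. If $|E|\ge h$, then $E'+y\subseteq E+y\in\mathcal Q_k$, so $E'\in\mathbf a$.

*Option l.* The members of size $<h$ are exactly the $E$ of size $<h$ with $E+y\in\mathcal Q_k\cup\mathcal L_k$. The members of size $\ge h$ are exactly the members of $\mathcal Q_k\cap2^{A_{k+1}}$ of size $\ge h$. Both parts are right-shifted, as $\mathcal Q_k$ and $\mathcal L_k$ are. Let $E'\subsetneq E\in\mathcal Q_{k+1}$. If $|E|<h$, pick $z\in E\setminus E'$; then $E'+y\subseteq(E+y)-z\in\mathcal Q_k$, by down-closedness if $E+y\in\mathcal Q_k$ and by property 1 if $E+y\in\mathcal L_k$; so $E'\in\mathbf a$. If $|E'|\ge h$, then $E'\in\mathcal Q_k$ is a member. If $|E'|<h\le|E|$,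 pick $x\in E\setminus E'$; then $E-x+y\in\mathcal Q_k$ by shifting and it contains $E'+y$, so $E'\in\mathbf a$.

**Step 4: property 2 for $k+1$.** Let $G_1,\dots,G_t\in\mathcal Q_{k+1}\cup\mathcal L_{k+1}$, with $q$ of them in $\mathcal Q_{k+1}$ and excess $e$. Since $\mathcal Q_{k+1}\subseteq\mathcal Q_k$ and $\mathcal L_{k+1}\subseteq\mathcal L_k$, at least $q$ of them are in $\mathcal Q_k$, and property 2 for $k$ gives $|\bigcup G_i|\le th-\min(k,q+e)$. If $q+e\le k$, this is what we want. Let $q+e\ge k+1$, and suppose for contradiction that $|\bigcup G_i|=th-k$. Note that $y\notin\bigcup G_i$.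

*Case $e\ge1$.* Some $x$ lies in $G_i\cap G_j$ with $i\ne j$. Replace $G_i$ by $G_i-x+y$. This set is in $\mathcal Q_k$ if $G_i$ is, and in $\mathcal L_k$ if $G_i$ is. The union grows by $y$ and loses nothing, so its size is $th-k+1$. The excess is now $e-1$, and at least $q$ members are in $\mathcal Q_k$. But property 2 for $k$ bounds the union by $th-\min(k,q+e-1)=th-k$, a contradiction.

*Case $e=0$.* Then $q\ge k+1$. If some $G_i\in\mathbf a$, replace it by $G_i+y\in\mathcal Q_k$: the excess is $0$, at least $q$ members are in $\mathcal Q_k$, and the union has size $th-k+1>th-\min(k,q)$, a contradiction. If some $G_i\in\mathbf b$, replace it by $G_i+y\in\mathcal L_k$: the excess is $0$, at least $q-1\ge k$ members are in $\mathcal Q_k$, and the union has size $th-k+1>th-k$, a contradiction. Otherwise the $q$ members in $\mathcal Q_{k+1}$ all lie in $\mathbf c_s$ (option s) or all in $\mathbf c_l$ (option l), the other members have size $h$, and $\sum|G_i|=|\bigcup G_i|=th-k$. In option s, $\sum|G_i|\le th-q\le th-k-1$. In option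 l, $\sum|G_i|\ge th$. Both are contradictions.

**Step 5: property 3.** By (1), with the members of $\mathcal Q_k$ containing $y$ given by $\mathbf a$ and those avoiding $y$ by $\mathbf a\cup\mathbf b\cup\mathbf c$,
$$\nu_k(\mathcal Q_k)=\nu_{k+1}(\mathbf a)+p\,\nu_{k+1}(\mathbf b)+p\,\nu_{k+1}(\mathbf c).$$
By the choice of option and $p\le\frac12$,
$$\nu_{k+1}(\mathcal Q_{k+1})\ge\nu_{k+1}(\mathbf a)+\nu_{k+1}(\mathbf b)+\tfrac12\nu_{k+1}(\mathbf c)\ge\nu_k(\mathcal Q_k)+u\,\nu_{k+1}(\mathbf b).$$
Finally $\mathbf b\supseteq\{E:E+y\in\mathcal H_k\}$, because $\mathcal H_k\subseteq\mathcal L_k$ and $\mathcal H\cap\mathcal Q_k=\emptyset$. By (1), $\nu_k(\mathcal H_k)=p\,\nu_{k+1}(\mathcal H_{k+1})+u\,\nu_{k+1}(\{E:E+y\in\mathcal H_k\})$. Together these give property 3. $\square$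

## 9. The main inequality and the increments $a_h-a_{h-1}$

Now the star is taken on the right ground set. Let
$$A=A_{t-1}=[n-t+1],\quad B=|A|=r+th-t+1,\quad s=\frac hB,\quad\mathcal D=\mathcal H_{t-1},\quad S=[n-1]\setminus A=\{y_1,\dots,y_{t-2}\}.$$

**Step 1: stars on $A$ are good.** For $x\in A$ let $\mathcal R_x=\mathcal Q_{t-1}\cup\{Z\in\mathcal D:x\in Z\}$. Take $t$ members, $q$ of them in $\mathcal Q_{t-1}$. The other $t-q$ all contain $x$, so if $q<t$ then $e\ge t-q-1$. In every case $q+e\ge t-1$. Lemma 6(2) with $k=t-1$ bounds the union by $th-(t-1)=B-r$. So $\mathcal R_x$ is good on $A$, and $\nu_{t-1}(\mathcal R_x)\le M(n-t+1)=M'$. Since $\mathcal Q_{t-1}\cap\mathcal D=\emptyset$, averaging over $x\in A$ gives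
$$\nu_{t-1}(\mathcal Q_{t-1})+s\,\nu_{t-1}(\mathcal D)\le M'.\tag{6}$$

**Step 2: descend the chain.** Put $\omega_k=\nu_k(\mathcal H_k)$. Starting from (3), using Lemma 6(3) for $k=1,\dots,t-2$ and then (6),
$$M(n)\le M'-s\,\omega_{t-1}-\sum_{k=1}^{t-2}(\omega_k-p\,\omega_{k+1})+p\,\omega_1.\tag{7}$$

**Step 3: the contribution of each $Z\in\mathcal H$.** Let $v=u^hp^{n-1-h}$. A set $Z\in\mathcal H$ with $Z\subseteq A_j$ contributes $u^hp^{n-j-h}=vp^{1-j}$ to $\omega_j$. If an $h$-set $Z$ meets $S$, put $\kappa(Z)=\min\{k:y_k\in Z\}$; then $\max Z=n-\kappa(Z)$, so for $j\le t-1$ we have $Z\subseteq A_j$ if and only if $j\le\kappa(Z)$. As long as $Z$ is in both $A_j$ and $A_{j+1}$, its contribution to $\omega_j-p\,\omega_{j+1}$ is $vp^{1-j}-p\cdot vp^{-j}=0$. So a $Z$ with $\kappa(Z)=k\le t-2$ contributes to the right side of (7) in total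
$$-vp^{1-k}+pv=-pv(\beta^k-1),$$
and a $Z\in\mathcal D$ contributes $-s\,vp^{2-t}+pv=pv(1-s\beta^{t-1})$. With
$$\varepsilon=1-s\beta^{t-1},\qquad n_k=\#\{Z\in\mathcal H:Z\cap S\ne\emptyset,\ \kappa(Z)=k\},$$
inequality (7) reads
$$M(n)\le M'+pv\Big[\varepsilon|\mathcal D|-\sum_{k=1}^{t-2}(\beta^k-1)n_k\Big].\tag{8}$$

The next lemma says that (8) is exact for the ball.

**Lemma 7.** With $W=\sum_{k=1}^{t-2}(\beta^k-1)\binom{n-k-1}{h-1}$,
$$a_h-a_{h-1}=pv\Big[\varepsilon\tbinom Bh-W\Big]=pv\Big[\tbinom{n-t}h-\sum_{k=1}^{t-1}(\beta^k-1)\tbinom{n-k-1}{h-1}\Big].\tag{9}$$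

*Proof.* Let $\mathcal Q_k^0=\{E\subseteq A_k:|E|\le h-1\}$, and let $\mathcal H_k^0$ be the family of all $h$-subsets of $A_k$. We check that each inequality used for (8) is an equality for these families.

Splitting $\{G\subseteq[n]:|G|\le h\}$ by the point $n$, $a_h=\nu_1(\mathcal Q_1^0)+p\,\nu_1(\mathcal H_1^0)$. This replaces (3).

Splitting $\mathcal Q_k^0$ by $y_k$, $\nu_k(\mathcal Q_k^0)=\nu_{k+1}(\mathcal Q_{k+1}^0)-u\,\nu_{k+1}(\{|E|=h-1\})$. Splitting $\mathcal H_k^0$, $\nu_k(\mathcal H_k^0)=p\,\nu_{k+1}(\mathcal H_{k+1}^0)+u\,\nu_{k+1}(\{|E|=h-1\})$. Hence $\nu_{k+1}(\mathcal Q_{k+1}^0)=\nu_k(\mathcal Q_k^0)+\nu_k(\mathcal H_k^0)-p\,\nu_{k+1}(\mathcal H^0_{k+1})$. This replaces Lemma 6(3).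

For $x\in A$, $\mathcal Q_{t-1}^0\cup\{Z\in\mathcal H_{t-1}^0:x\in Z\}=\{E\subseteq A:|E-x|\le h-1\}$. Here membership does not depend on $x$, and $|A-x|=n-t=r+t(h-1)$, so the measure is $a_{h-1}$. Averaging, $\nu_{t-1}(\mathcal Q_{t-1}^0)+s\,\nu_{t-1}(\mathcal H_{t-1}^0)=a_{h-1}$. This replaces (6).

So Steps 2 and 3 hold with equality when $M(n),M'$ are replaced by $a_h,a_{h-1}$. Here $|\mathcal D|$ becomes $\binom Bh$. An $h$-set $Z\subseteq[n-1]$ with $\kappa(Z)=k$ contains $y_k$, avoids $y_1,\dots,y_{k-1}$, and has $h-1$ further points in $[n-k-1]$, so $n_k$ becomes $\binom{n-k-1}{h-1}$. This is the first form. For the second, $s\binom Bh=\binom{B-1}{h-1}=\binom{n-t}{h-1}$ and $\binom Bh=\binom{n-t}h+\binom{n-t}{h-1}$, so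
$$\varepsilon\tbinom Bh-W=\tbinom{n-t}h-(\beta^{t-1}-1)\tbinom{n-t}{h-1}-W,$$
and the middle term is the summand $k=t-1$. $\square$

*Check.* For $t=2$, $r=2$, $h=1$, $p=\frac12$: $n=4$, $v=\frac18$, $pv=\frac1{16}$, and the bracket is $\binom21-1=1$. Indeed $a_1-a_0=\frac5{16}-\frac4{16}$.

## 10. Where the shifts of $\mathcal D$ land

**Lemma 8.** Either $M(n)\le M'$, or there is $\theta\in[0,1]$ with
$$M(n)\le M'+\theta\,(a_h-a_{h-1}).\tag{10}$$

If $\varepsilon\le0$, then (8) gives $M(n)\le M'$. So assume $\varepsilon>0$, that is, $B>\beta^{t-1}h$; in particular $B>h$. If $t=2$, then $S=\emptyset$ and $W=0$, and (8), (9) give (10) with $\theta=|\mathcal D|/\binom Bh$, as in Section 7. From now on $t\ge3$. Since $2^{t-1}-t\ge1$,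
$$r=B-th+t-1>(2^{t-1}-t)h+t-1\ge h+t-1,\qquad\text{so}\quad r\ge t+1.$$

To get (10) from (8) we must show that many sets in $\mathcal D$ force many sets in $\mathcal H$ that meet $S$. The natural source is shifting: take $Z\in\mathcal D$, delete $C\subseteq Z$ and insert $Y\subseteq S$ with $|Y|=|C|$. Elements of $S$ exceed those of $A$, so $(Z\setminus C)\cup Y\in\mathcal K$. If these sets were always in $\mathcal H$, a double count would give $n_k\ge\theta\binom{n-k-1}{h-1}$ with $\theta=|\mathcal D|/\binom Bh$, and we would be done. But $\mathcal K=\mathcal Q\cup\mathcal H$, and nothing so far keeps such a set out of $\mathcal Q$. We separate the sets $Z$ for which this happens and make them pay by means of Lemma 5.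

**Definition.** $\mathcal D^*$ is the set of $Z\in\mathcal D$ for which there are $\emptyset\ne C\subseteq Z$ and $Y\subseteq S$ with $|Y|=|C|$ and $(Z\setminus C)\cup Y\in\mathcal Q$. Put $\mathcal D^\circ=\mathcal D\setminus\mathcal D^*$ and $\theta=|\mathcal D^\circ|/\binom Bh\in[0,1]$.

For $Z\in\mathcal D^\circ$, all sets $(Z\setminus C)\cup Y$ with $Y\subseteq S$, $|Y|=|C|\ge1$, $C\subseteq Z$, are in $\mathcal K$ and not in $\mathcal Q$, hence in $\mathcal H$. For example, if $\mathcal Q$ and $\mathcal H$ are as for the ball, then $\mathcal D^*=\emptyset$, because $\mathcal Q$ contains no $h$-set.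

**Step 1: count the shifts of $\mathcal D^\circ$.** This step extracts $\theta W$ from the sum in (8) and keeps the remainder. For an $h$-set $G\subseteq[n-1]$ meeting $S$ let $i=|G\cap S|$, and let $f(G)\in[0,1]$ be the fraction of $i$-subsets $C\subseteq A\setminus G$ with $(G\cap A)\cup C\in\mathcal D^\circ$. There are $\binom{B-h+i}i$ such subsets $C$. If $f(G)>0$, then $G$ arises from a set $(G\cap A)\cup C\in\mathcal D^\circ$ by replacing $C$ with $G\cap S$, so $G\in\mathcal H$.

Fix $Y\subseteq S$ with $|Y|=i$, $1\le i\le h$. The pairs $(G,C)$ with $G\cap S=Y$ counted by $f$ correspond to pairs $(Z,C)$ with $Z\in\mathcal D^\circ$ and $C\subseteq Z$, $|C|=i$. Hence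
$$\sum_{G\cap S=Y}f(G)=|\mathcal D^\circ|\binom hi\Big/\binom{B-h+i}i=\theta\binom B{h-i},$$
by $\binom Bh\binom hi=\binom B{h-i}\binom{B-h+i}i$. There are $\binom B{h-i}$ sets $G$ with $G\cap S=Y$, so the average of $f$ over them is $\theta$. Since $\kappa(G)$ depends only on $G\cap S$, the average of $f$ over the $\binom{n-k-1}{h-1}$ $h$-sets with $\kappa=k$ is also $\theta$. As $f=0$ outside $\mathcal H$ and $\beta^{\kappa(G)}-1\ge1$,
$$\sum_{k=1}^{t-2}(\beta^k-1)n_k=\sum_{\substack{G\in\mathcal H\\G\cap S\ne\emptyset}}(\beta^{\kappa(G)}-1)\big[f(G)+(1-f(G))\big]\ge\theta W+\sum_{\substack{G\in\mathcal H\\G\cap S\ne\emptyset}}(1-f(G)).\tag{11}$$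

In (8) the sets of $\mathcal D^*$ contribute $\varepsilon|\mathcal D^*|$. So we want the last sum to be at least that large.

**Lemma 9.** $\displaystyle\sum_{G\in\mathcal H,\ G\cap S\ne\emptyset}(1-f(G))\ge\varepsilon|\mathcal D^*|$.

*Proof.* Call $G\in\mathcal H$ with $i=|G\cap S|\ge1$ *sparse* if there is $R\subseteq A\setminus G$ with $|R|\ge r-t+1+i$ such that no $i$-subset $C\subseteq R$ has $(G\cap A)\cup C\in\mathcal H$. So a sparse $G$ cannot be pulled back into $A$ through $R$. Let $\mathcal V$ be the set of sparse $G$.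

**Step 2: every full tuple containing some $Z\in\mathcal D^*$ contains a sparse set.** Write the tuple as $(Z,G_2,\dots,G_t)$. Among all full tuples $(Z,\tilde G_2,\dots,\tilde G_t)$ in which each $\tilde G_j$ either equals $G_j$ or is contained in $A$, choose one with $|S\cap\bigcup_j\tilde G_j|$ minimal.

Some $\tilde G_j$ meets $S$. Suppose not, and take $C,Y$ as in the definition of $\mathcal D^*$. Then $(Z\setminus C)\cup Y\in\mathcal Q$ and $\tilde G_2,\dots,\tilde G_t\in\mathcal H$ are pairwise disjoint sets of size $h$, so their union has size $th$, contradicting (4).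

Choose such a $j$. As $\tilde G_j\not\subseteq A$, $\tilde G_j=G_j$. Let $i=|G_j\cap S|$ and $R=A\setminus(Z\cup\bigcup_l\tilde G_l)$. The tuple covers $th$ of the $n-1$ points of $[n-1]$, so it misses $n-1-th=r-1$. At most $|S|-i=t-2-i$ of the missed points are in $S$. So $|R|\ge(r-1)-(t-2-i)=r-t+1+i$. Suppose $C\subseteq R$, $|C|=i$ and $(G_j\cap A)\cup C\in\mathcal H$. Replacing $\tilde G_j$ by this set gives a full tuple, still of the allowed kind since the new set lies in $A$, that meets $S$ in $i$ fewer points. This contradicts minimality. So $G_j$ is sparse.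

**Step 3: there are enough sparse sets.** Members of $\mathcal V$ meet $S$ and members of $\mathcal D^*$ lie in $A$, so the two families are disjoint. By Step 2 and Lemma 5 with $\mathcal U=\mathcal D^*$, we get $|\mathcal D^*|\le|\mathcal V|$.

**Step 4: if $G$ is sparse, then $1-f(G)\ge\varepsilon$.** Since $\mathcal D^\circ\subseteq\mathcal H$, none of the $i$-subsets of $R$ is counted by $f(G)$. Using $B-h=(r-t+1)+(t-1)h$ and $\binom{c+i}i=\prod_{j=1}^i\frac{c+j}j$,
$$1-f(G)\ge\frac{\binom{r-t+1+i}i}{\binom{B-h+i}i}=\prod_{j=1}^i\frac{r-t+1+j}{r-t+1+(t-1)h+j}\ge\rho^i\ge\rho^{t-2},\qquad\rho=\frac{r-t+2}{B-h+1}.$$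
Here the factors increase with $j$, so each is at least the first one, $\rho$; and $0<\rho<1$ because $r\ge t+1$; and $i\le|S|=t-2$. By Bernoulli's inequality,
$$\rho^{t-2}\ge1-(t-2)(1-\rho)=1-\frac{(t-1)(t-2)h}{B-h+1}.$$
This is at least $\varepsilon=1-\frac{\beta^{t-1}h}B$ provided $(t-1)(t-2)B\le\beta^{t-1}(B-h+1)$, that is,
$$\beta^{t-1}(h-1)\le\big(\beta^{t-1}-(t-1)(t-2)\big)B.$$
Let $d(t)=2^{t-1}-(t-1)(t-2)$. Then $d(3)=2$, and $d(t+1)-d(t)=2^{t-1}-2(t-1)\ge0$ for $t\ge3$, so $d(t)\ge2$ for all $t\ge3$. Hence $\beta^{t-1}-(t-1)(t-2)\ge d(t)\ge1$, and the right side is at least $B>\beta^{t-1}h$. The inequality holds.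

Since $1-f\ge0$ everywhere and $\varepsilon>0$, the sum in the lemma is at least $\varepsilon|\mathcal V|\ge\varepsilon|\mathcal D^*|$. $\square$

**Step 5: end of the proof of Lemma 8.** Insert (11) and Lemma 9 in (8), and then use (9):
$$M(n)\le M'+pv\big[\varepsilon|\mathcal D^\circ|+\varepsilon|\mathcal D^*|-\theta W-\varepsilon|\mathcal D^*|\big]=M'+pv\,\theta\Big[\varepsilon\tbinom Bh-W\Big]=M'+\theta(a_h-a_{h-1}).\quad\square$$

## 11. Unimodality of $(a_h)$ and the end of the induction

By induction, $M'=\max_{j\le h-1}a_j$. To use (10) when $a_h>a_{h-1}$, we need $M'=a_{h-1}$. This follows from a property of the numbers $a_h$ alone.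

**Lemma 10.** If $h\ge2$ and $a_h>a_{h-1}$, then $a_{h-1}>a_{h-2}$.

*Proof.* Let $n=r+th$. Since $n-t-h=r+(t-1)(h-1)-1\ge0$, we have $\binom{n-t}h>0$, and (9) shows that for every $h\ge1$
$$a_h>a_{h-1}\iff g_h<1.$$
We rewrite the quotients in $g_h$. First, $\binom{n-t}{h-1}\big/\binom{n-t}h=\frac h{n-t-h+1}$. Next, $\binom{L}{h-1}\big/\binom{L-1}{h-1}=\frac L{L-h+1}=\big(1-\frac{h-1}L\big)^{-1}$; apply this for $L=n-t+j=r+j+t(h-1)$, $1\le j\le t-1-k$. So
$$\frac{\binom{n-k-1}{h-1}}{\binom{n-t}h}=\frac h{r-t+1+(t-1)h}\ \prod_{j=1}^{t-1-k}\Big(1-\frac{h-1}{r+j+t(h-1)}\Big)^{-1}.$$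
The function $z\mapsto z/(r+j+tz)$ is increasing for $z\ge0$ and less than $1$. So the product is nondecreasing in $h$, and it is at least $1$.

If $r\ge t-1$, the first factor is $h/(c+(t-1)h)$ with $c=r-t+1\ge0$, which is also nondecreasing in $h$. Hence $g_h$ is nondecreasing, and $g_h<1$ implies $g_{h-1}<1$.

If $r\le t-2$, the denominator of the first factor is at least $r>0$ and less than $(t-1)h$, so the first factor exceeds $\frac1{t-1}$. The summand $k=t-1$ alone gives
$$g_h>\frac{\beta^{t-1}-1}{t-1}\ge\frac{2^{t-1}-1}{t-1}\ge1$$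
for all $h\ge1$. So $a_h>a_{h-1}$ never occurs. $\square$

*Proof of Theorem 2.* We prove (2) by induction on $n$. For $n=r$ it is in Section 3. If $n>r$ and $t\nmid n-r$, it follows from Lemma 4. Let $n=r+th$ with $h\ge1$. By induction $M'=M(n-t)=\max_{0\le j\le h-1}a_j$. By Lemma 8, either $M(n)\le M'$ or (10) holds. If (10) holds and $a_h\le a_{h-1}$, then $M(n)\le M'$. If (10) holds and $a_h>a_{h-1}$, Lemma 10, applied repeatedly, gives $a_{h-1}>a_{h-2}>\dots>a_0$, so $M'=a_{h-1}$ and
$$M(n)\le a_{h-1}+\theta(a_h-a_{h-1})\le a_h.$$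
In all cases $M(n)\le\max_{0\le j\le h}a_j$, and "$\ge$" is clear. $\blacksquare$

*Proof of Theorem 1.* Take $p=\frac12$: $|\mathcal F|=2^n\mu_{1/2}(\mathcal F)\le2^n\max_ha_h=\max_h|\mathcal F(n,t,h)|$. $\blacksquare$

## 12. Which $h$ is optimal

*Proof of Theorem 3.* We have $a_h>a_{h-1}\iff g_h<1$. By Lemma 10 the set of $h\ge1$ with $g_h<1$ is an initial segment of the positive integers, possibly empty or infinite. So $a_0<a_1<\cdots$ as long as $g_h<1$, and the sequence is nonincreasing from then on. Hence the maximum of $a_h$ over $0\le h\le\frac{n-r}t$ is attained at the largest $h\ge1$ in this range with $g_h<1$, and at $h=0$ if there is none.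

Let $p=\frac12$ and $n\ge r+t$. For $h=1$ we have $N-t=r$, and
$$g_1=\frac1r\sum_{k=1}^{t-1}(2^k-1)=\frac{2^t-t-1}r,$$
in agreement with Section 3. If $r\le2^t-t-1$, then $g_1\ge1$, no $h$ has $g_h<1$, and the maximum of $|\mathcal F|$ is $2^na_0=2^{n-r}$. If $r>2^t-t-1$, then $a_1>a_0$, and $h=1$ is admissible since $n\ge r+t$; so the maximum exceeds $2^{n-r}$. $\blacksquare$

*Example.* For $t=2$, $p=\frac12$ the formula gives $g_h=\binom{N-2}{h-1}\big/\binom{N-2}h=\frac h{h+r-1}$ with $N=r+2h$. If $r\ge2$, then $g_h<1$ for all $h$, and the largest admissible $h$ is optimal. If $r=1$, then $g_h=1$ for all $h$. So all $a_h$ are equal to $a_0=\frac12$, which is the tie between the two families of eight sets in Section 1.
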